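# Intervals in the supports of Grothendieck polynomials

Conventions. All varieties are over $\mathbb C$, and "variety" means integral separated scheme of finite type. For an integer vector $a=(a_1,\dots,a_n)$ write $|a|=\sum_i a_i$ and $a(J)=\sum_{j\in J}a_j$ for $J\subseteq[n]=\{1,\dots,n\}$. The unit vectors are $e_1,\dots,e_n$. Permutations are in one-line notation, $\ell(w)$ is the number of inversions, and $ws_i$ is $w$ with the entries in positions $i$ and $i+1$ exchanged; for instance $231\cdot s_2=213$.

## 1. Grothendieck polynomials and their supports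

**Definition 1.1 (divided differences).** Let $\beta$ be a formal parameter. On $\mathbb Z[\beta][x_1,\dots,x_n]$, for $1\le i\le n-1$,
$$\partial_i f=\frac{f-s_if}{x_i-x_{i+1}},$$
where $s_i$ swaps $x_i$ and $x_{i+1}$.

For example $\partial_1x_1=1$, $\partial_1x_2=-1$, $\partial_1(x_1x_2)=0$, $\partial_1(x_1^2)=x_1+x_2$. In general, for $p>r$,
$$\partial_i(x_i^px_{i+1}^r)=\sum_{\substack{s+t=p+r-1\\ r\le s,t\le p-1}}x_i^sx_{i+1}^t,\tag{1.1}$$
for $p<r$ one gets minus the same expression with $p,r$ exchanged, and for $p=r$ one gets $0$. If $g$ is symmetric in $x_i,x_{i+1}$, then $\partial_i(gf)=g\,\partial_if$.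

**Definition 1.2 (Grothendieck polynomials, Lascoux–Schützenberger).** The polynomials $\mathfrak G_w$, $w\in S_n$, are defined recursively. For the longest permutation $w_0=n\,(n-1)\cdots1$ set $\mathfrak G_{w_0}=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$. If $\ell(ws_i)<\ell(w)$, set
$$\mathfrak G_{ws_i}=\partial_i\big((1+\beta x_{i+1})\,\mathfrak G_w\big).\tag{1.2}$$

Every $w\neq w_0$ has an ascent $w(i)<w(i+1)$, and then $ws_i$ is longer, so every $w$ is reached from $w_0$.

Example, $n=3$. We start from $\mathfrak G_{321}=x_1^2x_2$. Then
$$\mathfrak G_{231}=\partial_1(x_1^2x_2+\beta x_1^2x_2^2)=x_1x_2,\qquad \mathfrak G_{312}=x_1^2\,\partial_2(x_2+\beta x_2x_3)=x_1^2,$$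
$$\mathfrak G_{132}=\partial_1(x_1^2+\beta x_1^2x_2)=x_1+x_2+\beta x_1x_2,\qquad \mathfrak G_{213}=\partial_2(x_1x_2+\beta x_1x_2x_3)=x_1,\qquad \mathfrak G_{123}=1.$$

**Definition 1.3 (support and order).** For $f=\sum_{\mathbf a\in\mathbb Z_{\ge0}^n}c_{\mathbf a}\mathbf x^{\mathbf a}$ with $c_{\mathbf a}\in\mathbb Z[\beta]$, put $\mathrm{supp}(f)=\{\mathbf a:c_{\mathbf a}\ne0\}$. Exponent vectors are ordered componentwise, so $\mathbf a\le\mathbf c$ means $a_j\le c_j$ for all $j$, that is, $\mathbf x^{\mathbf a}\mid\mathbf x^{\mathbf c}$.

For example, $\mathrm{supp}(\mathfrak G_{132})=\{(1,0,0),(0,1,0),(1,1,0)\}$. Here $(1,0,0)\le(1,1,0)$, while $(1,0,0)$ and $(0,1,0)$ are incomparable.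

Now the question. Suppose two monomials occur in $\mathfrak G_w$ and the first divides the second. Must every monomial between them in the divisibility order occur as well? Mészáros, Setiabrata and St. Dizier conjectured that it must; the conjecture is taken from the text "On The Schubert Support Of Grothendieck Polynomials". The main result of these notes is that they are right.

**Theorem B.** For all $w\in S_n$: if $\mathbf a,\mathbf b\in\mathrm{supp}(\mathfrak G_w)$ and $\mathbf a\le\mathbf c\le\mathbf b$, then $\mathbf c\in\mathrm{supp}(\mathfrak G_w)$.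

Two elementary facts will be used throughout.

**Lemma 1.4 (homogeneity).** With $\deg x_i=1$ and $\deg\beta=-1$, $\mathfrak G_w$ is homogeneous of degree $\ell(w)$. Hence $c_{\mathbf a}=C_{\mathbf a}\,\beta^{|\mathbf a|-\ell(w)}$ with $C_{\mathbf a}\in\mathbb Z$, and $\mathrm{supp}(\mathfrak G_w)=\mathrm{supp}(\mathfrak G_w|_{\beta=-1})$.

*Proof.* The degree of $\mathfrak G_{w_0}$ is $\binom n2=\ell(w_0)$. In (1.2) the factor $1+\beta x_{i+1}$ is homogeneous of degree $0$, the operator $\partial_i$ lowers degree by one, and so does the length. The coefficient of $\mathbf x^{\mathbf a}$ is therefore a single integer multiple of a single power of $\beta$, and setting $\beta=-1$ kills it only if it was zero. $\square$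

**Lemma 1.5 (bounded exponents).** Every $\mathbf a\in\mathrm{supp}(\mathfrak G_w)$ satisfies $a_j\le n-j$ for all $j$.

*Proof.* This holds for $w_0$. Suppose it holds for $\mathfrak G_w$. Then in $(1+\beta x_{i+1})\mathfrak G_w$ the exponents of $x_i$ and of $x_{i+1}$ are at most $n-i$. By (1.1), all exponents of $x_i$ and $x_{i+1}$ in $\partial_i(x_i^px_{i+1}^r)$ are at most $\max(p,r)-1\le n-i-1$. This is within the bound for both variables, and the other exponents do not change. $\square$

## 2. The interval property for small permutations

For $n=2$ we have $\mathfrak G_{21}=x_1$ and $\mathfrak G_{12}=1$. For $n=3$ every support except that of $132$ is one point, and in $\mathrm{supp}(\mathfrak G_{132})$ the comparable pairs differ by a unit vector, so nothing lies strictly between. The property holds.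

A more interesting case is $w=1432$, with $\ell(w)=3$. From $4321$ we get
$$\mathfrak G_{4312}=\partial_3\big((1+\beta x_4)x_1^3x_2^2x_3\big)=x_1^3x_2^2,\qquad \mathfrak G_{4132}=x_1^3\,\partial_2\big((1+\beta x_3)x_2^2\big)=x_1^3(x_2+x_3+\beta x_2x_3).$$
Now
$$(1+\beta x_2)(x_2+x_3+\beta x_2x_3)=x_3+(1+2\beta x_3)x_2+(\beta+\beta^2x_3)x_2^2,$$
and $\partial_1(x_1^3)=x_1^2+x_1x_2+x_2^2$, $\partial_1(x_1^3x_2)=x_1^2x_2+x_1x_2^2$, $\partial_1(x_1^3x_2^2)=x_1^2x_2^2$. Hence
$$\mathfrak G_{1432}=x_1^2x_3+x_1x_2x_3+x_2^2x_3+x_1^2x_2+x_1x_2^2+\beta\,(2x_1^2x_2x_3+2x_1x_2^2x_3+x_1^2x_2^2)+\beta^2x_1^2x_2^2x_3 .$$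
Dropping the last coordinate (always $0$), the support has five vectors of size 3, namely $201,111,021,210,120$, then $211,121,220$ of size 4, and $221$ of size 5. The only gaps that could occur are at size 4, between a size-3 vector and $221$. The vectors to check are $211$ above $201$; $121$ above $021$; $211,121$ above $111$; $220,211$ above $210$; and $220,121$ above $120$. All are present.

## 3. Where induction along the recursion stops

The first thing to try is induction: show that the operator $f\mapsto\partial_i((1+\beta x_{i+1})f)$ preserves the interval property. It does not, even for homogeneous polynomials with positive coefficients. Take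
$$f=x_1+x_3+\beta x_1x_3+2\beta x_3^2+\beta^2x_1x_3^2,$$
homogeneous of degree $1$. Its support is $\{100,101,102,001,002\}$. It is closed under intervals: the largest interval with endpoints in the support is $[001,102]=\{001,002,101,102\}$, and the others are $[100,102]=\{100,101,102\}$ and intervals contained in these two.

Since $\partial_1(x_1+\beta x_1x_2)=1$ and $\partial_1(1+\beta x_2)=-\beta$, we find
$$\partial_1\big((1+\beta x_2)f\big)=(1+\beta x_3+\beta^2x_3^2)-\beta(x_3+2\beta x_3^2)=1-\beta^2x_3^2 .$$
The support is $\{000,002\}$, and $001$ is missing.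

So the induction fails at a definite place. The operator subtracts, and whether a coefficient survives depends on its exact value and not only on the support. One needs an interpretation of the coefficients that shows when they are nonzero. The proof reads $|C_{\mathbf a}|$ as the dimension of a space of sections on a geometric object, and compares these dimensions as the object is cut by a hyperplane.

## 4. Classes in products of projective spaces, and Theorem A

Let $P=\mathbb P^{m_1}\times\dots\times\mathbb P^{m_n}$, let $h_i$ be the pullback of the hyperplane class of the $i$-th factor, and let $H=h_1+\dots+h_n$. Pullbacks of $h_i$ and $H$ to other varieties are denoted by the same letters.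

**Definition 4.1 (the $K$-ring of $P$).** $K(P)$ is the Grothendieck ring of coherent sheaves on the smooth variety $P$. Put $y_i=[\mathcal O_P]-[\mathcal O_P(-h_i)]$. By $0\to\mathcal O(-h_i)\to\mathcal O\to\mathcal O_{\text{hyperplane}}\to0$, this is the class of the structure sheaf of a hyperplane in the $i$-th factor. One has $K(P)=\mathbb Z[y_1,\dots,y_n]/(y_i^{m_i+1})$, with $\mathbb Z$-basis $y^a$, $0\le a\le m$. For a morphism $f:Z\to P$ with $Z$ projective, $f_*[\mathcal F]=\sum_j(-1)^j[R^jf_*\mathcal F]$.

Example: a hypersurface of degree $d$ in $\mathbb P^m$ has class $1-[\mathcal O(-d)]=1-(1-y)^d$. For a smooth quartic surface in $\mathbb P^3$ this is $4y-6y^2+4y^3$. A product of linear subspaces of codimensions $r_i$ has class $\prod_iy_i^{r_i}$.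

**Definition 4.2 (nef and big).** A line bundle on a projective variety $Y$ of dimension $d$ is nef if it has nonnegative degree on every curve. A nef line bundle $D$ is big if and only if $D^d>0$. On $\mathbb P^1\times\mathbb P^1$, $h_1$ is nef but not big ($h_1^2=0$), and $h_1+h_2$ is both. The pullback of $\mathcal O(1)$ to the blowup of $\mathbb P^2$ at a point is nef and big, but it is not ample, since it has degree $0$ on the exceptional curve.

We recall *Kawamata–Viehweg vanishing*: if $Y$ is smooth, irreducible and projective and $D$ is nef and big, then $H^j(Y,\omega_Y(D))=0$ for $j>0$.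

**Definition 4.3 (rational singularities).** A variety $X$ has rational singularities if for a resolution $\rho:Y\to X$ ($Y$ smooth, $\rho$ proper and birational) the map $\mathcal O_X\to R\rho_*\mathcal O_Y$ is an isomorphism. If this holds for one resolution, it holds for all.

Example: let $X=\{z_{11}z_{22}=z_{12}z_{21}\}\subset\mathbb A^4$ be the variety of singular $2\times2$ matrices, and let $Y=\{(A,[l]):Al=0\}\subset\mathbb A^4\times\mathbb P^1$. Over $[l]$ each row of $A$ lies in a line, so $Y$ is the total space of $\mathcal O(-1)^{\oplus2}$ over $\mathbb P^1$. It is smooth, and it is birational to $X$ because a rank-one matrix has a unique kernel line. As $Y\to\mathbb P^1$ is affine, $H^j(Y,\mathcal O)=\bigoplus_kH^j(\mathbb P^1,\mathcal O(k))^{\oplus(k+1)}$, which vanishes for $j\ge1$. For $j=0$ the degree-$k$ part has dimension $(k+1)^2=\binom{k+3}3-\binom{k+1}3$, the same as the degree-$k$ part of $\mathbb C[X]$. Since $\mathbb C[X]\to H^0(Y,\mathcal O)$ is injective, it is an isomorphism, and $X$ has rational singularities. By contrast a nodal curve does not: for its normalization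 $\rho$, the map $\mathcal O_X\to\rho_*\mathcal O_Y$ is not surjective at the node.

**Theorem A.** Let $Z$ be a smooth irreducible projective variety, $f:Z\to P$ a morphism generically finite onto its image, and $e=\dim P-\dim Z$. Write $f_*[\mathcal O_Z]=\sum_{0\le a\le m}c_ay^a$ and $S=\{a:c_a\ne0\}$. Then:

1. $(-1)^{|a|-e}c_a\ge0$ for all $a$.
2. If $a,b\in S$ and $a\le c\le b$, then $c\in S$.
3. Every $b\in S$ satisfies $|b|\ge e$, and $b\ge a$ for some $a\in S$ with $|a|=e$.

In particular this applies to the coefficients of $[\mathcal O_X]$ for every integral closed $X\subset P$ with rational singularities: take a projective resolution $f:Z\to X$, so that $Rf_*\mathcal O_Z=\mathcal O_X$ and $f_*[\mathcal O_Z]=[\mathcal O_X]$.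

Example: let $X\subset\mathbb P^2\times\mathbb P^2$ be $z_{11}z_{22}=z_{12}z_{21}$, with coordinates $z_{i1},z_{i2},z_{i3}$ on factor $i$. Its class is $1-(1-y_1)(1-y_2)=y_1+y_2-y_1y_2$, which is $\mathfrak G_{132}|_{\beta=-1}$ with $x_i=y_i$. This is not an accident. In Section 9 every $\mathfrak G_w|_{\beta=-1}$ is realized as such a class, and Theorem B then follows from A(2). Sections 5–7 prove Theorem A.

## 5. Coefficients as sections on general linear slices

For each $i$ fix a flag of linear subspaces $L_i^{(0)}\subset\dots\subset L_i^{(m_i)}=\mathbb P^{m_i}$ with $\dim L_i^{(r)}=r$, and let $L_a=\prod_iL_i^{(a_i)}$ for $0\le a\le m$. The connected group $G=\prod_iGL_{m_i+1}(\mathbb C)$ acts transitively on $P$. For $g=(g_1,\dots,g_n)\in G$ put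
$$Z_a=f^{-1}(gL_a)=Z\times_PgL_a,\qquad d_a=|a|-e=\dim Z-\mathrm{codim}\,L_a .$$

**Choice of $g$.** The purpose is to make all slices $Z_a$ smooth, of the right dimension, and not contracted by $f$. Let $E\subset Z$ be the set of points that are not isolated in their fiber of $f$. It is closed by semicontinuity of fiber dimension, and $E\ne Z$ since $f$ is generically finite. Kleiman's transversality theorem (Compositio Math. 28 (1974), Thm. 2), applied to $Z\to P$ and to the irreducible components of $E$, gives for $g$ in a dense open subset of $G$ and all of the finitely many $a$: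

* (G1) $Z_a$ is smooth, and it is empty or of pure dimension $d_a$. (So it is empty if $d_a<0$.)
* (G2) If $Z_a\ne\emptyset$, then $\dim(E\cap Z_a)\le\dim E+|a|-\dim P<d_a$.

We also require

* (G3) $g\in G_a^\circ$ for every $a$, where $G_a^\circ\subset G$ is the dense open set constructed in Step 4; it depends only on $f$ and $a$.

As $G$ is irreducible, finitely many dense open subsets have a common point. Fix such a $g$ from now on. We note four consequences.

* Since $Z_a$ is smooth, its connected components are irreducible. We call them components.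
* By (G2) a component $Y'$ of $Z_a$ is not contained in $E$, so it contains a point isolated in its fiber. Hence $f|_{Y'}$ is generically finite onto its image. Since $\mathcal O(1,\dots,1)$ is ample on $P$, we get $H^{d_a}\cdot Y'=\deg(Y'\to f(Y'))\cdot\big(\mathcal O(1,\dots,1)^{d_a}\cdot f(Y')\big)>0$. So $H$ is nef and big on $Y'$. As $h_i$ is nef, $(H+h_i)^{d_a}\ge H^{d_a}>0$ on $Y'$, and $H+h_i$ is nef and big too.
* If $a\le b$, then $Z_a\subseteq Z_b$.
* If $b_i\ge1$, then $Z_{b-e_i}\subset Z_b$ is the zero scheme of a section of $\mathcal O_{Z_b}(h_i)$, namely the linear form cutting $gL_{b-e_i}$ out of $gL_b$.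

**Step 1: express $c_a$ as an Euler characteristic.** The claim is
$$c_a=\chi\big(Z_a,\mathcal O(-H)\big).\tag{5.1}$$
First we find the functional on $K(P)$ that extracts $c_a$. As $[\mathcal O_{L_a}]=y^{m-a}$, the product $y^b\cdot[\mathcal O_{L_a}]=y^{m-a+b}$ is $[\mathcal O_{L_{a-b}}]$ if $b\le a$, and $0$ otherwise. By the Künneth formula, $\chi(L_{a-b},\mathcal O(-H))=\prod_i\chi(\mathbb P^{a_i-b_i},\mathcal O(-1))$. Now $\chi(\mathbb P^d,\mathcal O(-1))$ is $0$ for $d\ge1$ and $1$ for $d=0$. Hence $\chi(P,y^b\cdot[\mathcal O_{L_a}]\cdot[\mathcal O(-H)])=\delta_{a,b}$. Also $[\mathcal O_{gL_a}]=y^{m-a}=[\mathcal O_{L_a}]$, so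
$$c_a=\chi\big(P,\ f_*[\mathcal O_Z]\cdot[\mathcal O_{gL_a}]\cdot[\mathcal O(-H)]\big).$$
Next we pull back to $Z$. The sheaf $\mathcal O_{gL_a}$ is resolved by the Koszul complex of a section of $\bigoplus_i\mathcal O(h_i)^{\oplus(m_i-a_i)}$. The pullback to $Z$ is the Koszul complex of a section whose zero scheme $Z_a$ is, by (G1), empty or of codimension equal to the rank. Since $Z$ is Cohen–Macaulay, the pulled-back complex is a resolution of $\mathcal O_{Z_a}$ (it is exact if $Z_a=\emptyset$). So $f^*[\mathcal O_{gL_a}]=[\mathcal O_{Z_a}]$. The projection formula $f_*[\mathcal O_Z]\cdot\alpha=f_*f^*\alpha$ gives $c_a=\chi(Z,[\mathcal O_{Z_a}]\cdot[\mathcal O(-H)])$, which is (5.1).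

**Step 2: turn the Euler characteristic into a dimension.** Let $Y$ be a union of components of $Z_a$, and let $D=H$ or $D=H+h_i$. Serre duality gives $h^j(Y,\mathcal O(-D))=h^{d_a-j}(Y,\omega_Y(D))$. By Kawamata–Viehweg vanishing on each component this is $0$ unless $j=d_a$. So
$$\chi(Y,\mathcal O(-D))=(-1)^{d_a}h^0(Y,\omega_Y(D)).\tag{5.2}$$
With (5.1),
$$c_a=(-1)^{d_a}h^0(Z_a,\omega_{Z_a}(H)),\qquad c_a=0\ \text{ if } Z_a=\emptyset .\tag{5.3}$$
This proves A(1). It also shows that $a\in S$ implies $Z_a\ne\emptyset$, and hence $|a|\ge e$.

Check on the example $X\subset\mathbb P^2\times\mathbb P^2$ above. It is singular only at the point where $z_{11}=z_{12}=z_{21}=z_{22}=0$, so general proper slices avoid the singularity. For $a=(1,1)$, each of the two lines avoids the point $[0:0:1]$ of its factor, so $(z_{i1},z_{i2})$ are homogeneous coordinates on it, and the slice is $\{[z_{11}:z_{12}]=[z_{21}:z_{22}]\}$, the diagonal in $\mathbb P^1\times\mathbb P^1$. This is a $\mathbb P^1$ on which $H$ has degree $2$, so $\omega(H)$ is trivial and $c_{(1,1)}=-1$. For $a=(2,0)$ the slice is a line with $\deg H=1$;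 here $\omega(H)=\mathcal O(-1)$ and $c_{(2,0)}=0$. Both agree with $y_1+y_2-y_1y_2$.

## 6. Cutting by one hyperplane, and the trouble with disconnected slices

By (5.3), Theorem A(2) asks: if $\omega(H)$ has sections on $Z_b$, does it have sections on the smaller slice $Z_{b-e_i}$?

**Step 3: a strict inequality on one component.** The purpose is to show that twisting by $h_i$ creates new sections on any component that the hyperplane meets.

**Lemma 6.1.** Let $Y'$ be a smooth irreducible projective variety, $\mathcal L$ a line bundle with $h^0(\mathcal L)\ne0$, $\mathcal M$ a globally generated line bundle, and $0\ne s\in H^0(\mathcal M)$ a section with nonempty zero set. Then $h^0(\mathcal L\otimes\mathcal M)>h^0(\mathcal L)$.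

*Proof.* Multiplication by $s$ embeds $H^0(\mathcal L)$ into $H^0(\mathcal L\otimes\mathcal M)$. We show that it is not onto. The zero scheme of $s$ is a nonzero effective divisor; let $D_0$ be a prime divisor contained in it. Each nonzero section of a line bundle has an order of vanishing along $D_0$, a nonnegative integer, and orders add under multiplication. Choose $0\ne\tau\in H^0(\mathcal L)$ of minimal order $v$ among all nonzero sections. As $\mathcal M$ is globally generated, it has a section $t$ not vanishing identically on $D_0$. Then $t\tau$ has order $v$. Every nonzero element of $s\cdot H^0(\mathcal L)$ has order at least $1+v$. So $t\tau$ is not of the form $s\tau'$. $\square$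

If $Z_b$ is connected, this nearly finishes the proof: $h^0(\omega(H))\ne0$ on $Z_b$, the hyperplane meets $Z_b$, and the lemma applies. But slices of an irreducible $Z$ can be disconnected. For $C\to\mathbb P^1$ a double cover by a smooth curve and $Z=C\times\mathbb P^1\to\mathbb P^1\times\mathbb P^1$, the slice $Z_{(0,1)}$ is two disjoint copies of $\mathbb P^1$. On a disconnected slice the sections might live on one component while the hyperplane meets only another. If $Z$ itself is allowed to be disconnected, this happens and the theorem fails.

Here is an example. Let $P=\mathbb P^3\times\mathbb P^1$ and let $Z=Z_1\sqcup Z_2$ with $Z_1=\text{line}\times\mathbb P^1$ and $Z_2=\text{smooth quartic}\times\text{point}$, so $e=2$. Then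
$$f_*[\mathcal O_Z]=y_1^2+y_2(4y_1-6y_1^2+4y_1^3),\qquad S=\{(2,0),(1,1),(2,1),(3,1)\}.$$
We have $(2,0)\le(3,0)\le(3,1)$, but $(3,0)\notin S$. For $b=(3,1)$ the slice is all of $Z$. On $Z_2$ we have $\omega(H)=\mathcal O(1)$ with four sections; on $Z_1\cong\mathbb P^1\times\mathbb P^1$ we have $\omega(H)=\mathcal O(-1,-1)$ with none. The slice $Z_{(3,0)}$, over a general point of $\mathbb P^1$, meets $Z_1$ and misses $Z_2$.

So the irreducibility of $Z$ must be used. The idea is that as $g$ moves, all the slices $f^{-1}(gL_b)$ together form one irreducible variety, so the components of a single slice are moved into one another, and a numerical invariant cannot distinguish them.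

**Step 4: all components of $Z_b$ have the same $\chi(\,\cdot\,,\mathcal O(-H))$.** Let $W\subset Z\times G$ be the scheme-theoretic preimage of $L_b$ under
$$Z\times G\to P,\qquad(z,g)\mapsto g^{-1}f(z).$$
As a set, $W=\{(z,g):f(z)\in gL_b\}$.

*$W$ is smooth and irreducible.* Fix a point $p_0=([v_1],\dots,[v_n])\in P$, where $v_i$ is the first basis vector. The map $G\to P$, $g\mapsto gp_0$, has sections over the standard charts of $P$. On the chart of $\mathbb P^{m}$ where the $j$-th coordinate is nonzero, send $[v]$ to the matrix with first column $v/v_j$ and remaining columns the basis vectors other than the $j$-th; its determinant is $\pm1$. Let $\sigma$ be such a section over a chart of $P$, and let $Z_0\subset Z$ be the preimage of that chart. The substitution $g=\sigma(f(z))g'$ is an automorphism of $Z_0\times G$ over $Z_0$, and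
$$g^{-1}f(z)=g'^{-1}\sigma(f(z))^{-1}f(z)=g'^{-1}p_0 .$$
So $W\cap(Z_0\times G)\cong Z_0\times F$, with $F$ the preimage of $L_b$ under $g'\mapsto g'^{-1}p_0$. Via $h=g'^{-1}$, $F$ is isomorphic to $\prod_i\{h\in GL_{m_i+1}:hv_i\in\hat L_i\}$, where $\hat L_i\ne0$ is the linear subspace over $L_i^{(b_i)}$. The condition $hv_i\in\hat L_i$ is linear in the entries of $h$, so each factor is an open subset of a linear space of matrices; it is nonempty because $GL_{m_i+1}$ acts transitively on nonzero vectors. So $F$ is smooth and irreducible. Hence $W$ is smooth. It is covered by the open sets $Z_0\times F$ with $Z_0\neq\emptyset$, which are irreducible and pairwise intersect because $Z$ is irreducible. So $W$ is irreducible.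

*The open set $G_b^\circ$.* The projection $\pi:W\to G$ is proper since $Z$ is projective, and its scheme fiber over $g$ is $f^{-1}(gL_b)$. By generic smoothness ($W$ is smooth, characteristic $0$), $\pi$ is smooth over a dense open set $G_b^\circ\subset G$; if $\pi$ is not dominant, we take the complement of its closed image. This is the set in (G3).

*Comparison of components.* Let $W^\circ=\pi^{-1}(G_b^\circ)$. If $W^\circ=\emptyset$, then $Z_b=\emptyset$ and there is nothing to prove. Otherwise let $W^\circ\xrightarrow{\rho}\Gamma\to G_b^\circ$ be the Stein factorization of the smooth proper morphism $\pi|_{W^\circ}$. By a textbook theorem $\Gamma\to G_b^\circ$ is finite étale, $\rho$ is proper and surjective with connected fibers, and the fibers of $\rho$ over the points of $\Gamma$ above $g$ are the connected components of $f^{-1}(gL_b)$. We need two more properties.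

* $\rho$ is smooth, because $W^\circ\to G_b^\circ$ is smooth and $\Gamma\to G_b^\circ$ is étale. In particular $\rho$ is flat.
* $\Gamma$ is connected, because $W^\circ$ is a nonempty open subset of the irreducible variety $W$ and $\rho$ is surjective.

The Euler characteristic of the line bundle $\mathcal O(-H)$, pulled back from $Z$ to $W^\circ$, on the fibers of the proper flat morphism $\rho$ is locally constant on $\Gamma$, hence constant. Taking the points of $\Gamma$ above our $g$, we see that $\chi(Y',\mathcal O(-H))$ is the same for all components $Y'$ of $Z_b$.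

## 7. The Key Lemma and the end of the proof of Theorem A

**Step 5 (Key Lemma): descend one step in $S$.** *If $b\in S$, $b_i\ge1$ and $Z_{b-e_i}\ne\emptyset$, then $b-e_i\in S$.*

*Proof.* Put $Y=Z_b$, $D=Z_{b-e_i}$, $d=d_b$. By (G1), $D$ has pure dimension $d-1$; in particular $d\ge1$. So $D$ is the zero scheme of a section $s\in H^0(Y,\mathcal O(h_i))$ that vanishes identically on no component of $Y$, and
$$0\to\mathcal O_Y(-H-h_i)\xrightarrow{\ s\ }\mathcal O_Y(-H)\to\mathcal O_D(-H)\to0$$
is exact. By (5.1) and (5.2),
$$c_{b-e_i}=\chi(Y,\mathcal O(-H))-\chi(Y,\mathcal O(-H-h_i))=(-1)^{d-1}\big(h^0(Y,\omega_Y(H+h_i))-h^0(Y,\omega_Y(H))\big),$$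
and therefore
$$|c_{b-e_i}|=\sum_{Y'}\Big(h^0(Y',\omega_{Y'}(H+h_i))-h^0(Y',\omega_{Y'}(H))\Big),\tag{7.1}$$
the sum running over the components $Y'$ of $Y$. Every summand is $\ge0$, because multiplication by $s|_{Y'}\ne0$ is injective. We need one positive summand.

Since $b\in S$, (5.3) shows that some component has $h^0(\omega(H))\ne0$. By (5.2) this number is $(-1)^d\chi(\,\cdot\,,\mathcal O(-H))$, which by Step 4 is the same for all components. So all components have $h^0(\omega(H))\ne0$. Since $D\ne\emptyset$, some component $Y'$ meets $D$, which means that $s|_{Y'}$ has a zero. Lemma 6.1 with $\mathcal L=\omega_{Y'}(H)$ and $\mathcal M=\mathcal O(h_i)$ shows that the summand of $Y'$ is positive. $\square$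

**Step 6: prove A(2) by walking down from $b$ to $c$.** Let $a,b\in S$ and $a\le c\le b$. We induct on $|b|-|c|$. If $c=b$ we are done. Otherwise choose $i$ with $c_i<b_i$. Then $a\le c\le b-e_i$. Since $a\in S$, we have $\emptyset\ne Z_a\subseteq Z_{b-e_i}$. By the Key Lemma $b-e_i\in S$, and induction applies to $a\le c\le b-e_i$.

**Step 7: prove A(3) by walking down until the slice is finite.** Let $b\in S$. Then $Z_b\neq\emptyset$ and $|b|\ge e$ by Step 2. If $|b|=e$, take $a=b$. Suppose $d_b=|b|-e>0$. We claim that $Z_{b-e_i}\ne\emptyset$ for some $i$ with $b_i\ge1$. If not, then for each $i$ with $b_i\ge1$ the image of $Z_b$ in $g_iL_i^{(b_i)}\cong\mathbb P^{b_i}$ misses the hyperplane $g_iL_i^{(b_i-1)}$. That image is projective and contained in an affine space, hence finite. For $b_i=0$ the image is a point. So $f(Z_b)$ is contained in a product of finite sets. But $\dim Z_b=d_b>0$, and $f$ is generically finite on every component of $Z_b$ by (G2), a contradiction. By the Key Lemma, $b-e_i\in S$ for the index found. Iterating, we reach some $a\in S$ with $a\le b$ and $|a|=e$. This completes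 the proof of Theorem A. $\blacksquare$

## 8. Matrix Schubert varieties

It remains to realize $\mathfrak G_w|_{\beta=-1}$ as the class of a variety with rational singularities.

**Definition 8.1.** For $w\in S_n$ let $r_w(q,p)=\#\{j\le q:w(j)\le p\}$. The matrix Schubert variety is
$$\overline X_w=\{A\in M_n(\mathbb C):\mathrm{rank}\,A_{q\times p}\le r_w(q,p)\ \ \forall q,p\},$$
where $A_{q\times p}$ is the upper-left $q\times p$ block. It is an irreducible variety of codimension $\ell(w)$ (Fulton, Duke Math. J. 65 (1992)).

Examples. For $w=132$ the only condition that is not automatic is $r_w(2,2)=1$, so $\overline X_{132}=\{z_{11}z_{22}=z_{12}z_{21}\}\subset M_3$. For $w_0$ we have $r_{w_0}(q,p)=\max(0,q+p-n)$, and $\overline X_{w_0}=\{z_{ij}=0\text{ for }i+j\le n\}$. Indeed the rank conditions with $q+p\le n$ say exactly this, and then $A_{q\times p}$ with $q+p>n$ has at most $q+p-n$ nonzero rows.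

Let $R=\mathbb C[z_{ij}]$ be $\mathbb Z^n$-graded by $\deg z_{ij}=e_i$, and let $I_w$ be the prime ideal of $\overline X_w$. It is $\mathbb Z^n$-homogeneous because $\overline X_w$ is stable under scaling rows.

**Definition 8.2 ($K$-polynomial).** If a finite $\mathbb Z^n$-graded free resolution of $R/I_w$ has terms that are sums of modules $R(-\mathbf a)$, the $K$-polynomial $\mathcal K_w(t)$ is the sum over these summands of $\pm t^{\mathbf a}$, the sign being $(-1)^k$ in homological degree $k$. As $R(-\mathbf a)$ has Hilbert series $t^{\mathbf a}/\prod_i(1-t_i)^n$, it is the numerator of the Hilbert series of $R/I_w$ over $\prod_i(1-t_i)^n$.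

Examples. For $w=132$ the resolution is $0\to R(-1,-1,0)\to R$, and $\mathcal K_{132}=1-t_1t_2$. For $w_0$ the Koszul complex on the $z_{ij}$ with $i+j\le n$ gives $\mathcal K_{w_0}=\prod_i(1-t_i)^{n-i}$.

**Fact 1** (Knutson–Miller, *Gröbner geometry of Schubert polynomials*, Ann. of Math. 161 (2005), Theorem A). $\mathcal K_w$ is determined by $\mathcal K_{w_0}=\prod_i(1-t_i)^{n-i}$ and
$$\mathcal K_{ws_i}=\frac{t_{i+1}\mathcal K_w-t_i\,s_i\mathcal K_w}{t_{i+1}-t_i}\qquad\text{for }\ell(ws_i)<\ell(w).$$

(In the finer $\mathbb Z^{2n}$-grading with $z_{ij}$ of weight $t_i/u_j$, the $K$-polynomial is the double Grothendieck polynomial, which satisfies the same recursion in $t$ starting from $\prod_{i+j\le n}(1-t_i/u_j)$; setting all $u_j=1$ gives the statement above.) Now substitute $t_j=1-x_j$. The denominator becomes $x_i-x_{i+1}$ and the operator becomes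
$$f\mapsto\frac{(1-x_{i+1})f-(1-x_i)s_if}{x_i-x_{i+1}}=\partial_i\big((1-x_{i+1})f\big),$$
which is (1.2) at $\beta=-1$. The initial value becomes $\prod_ix_i^{n-i}=\mathfrak G_{w_0}$. Hence
$$\mathcal K_w(t)=\mathfrak G_w|_{\beta=-1}(1-t_1,\dots,1-t_n).\tag{8.1}$$
For $w=132$ this reads $1-t_1t_2=x_1+x_2-x_1x_2$ with $x_i=1-t_i$.

The second ingredient is that $\overline X_w$ has rational singularities. The next lemma lets us move this property along smooth maps.

**Lemma 8.3.** Let $\varphi:Q\to X'$ be a smooth surjective morphism of varieties. Then $Q$ has rational singularities if and only if $X'$ does.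

*Proof.* Let $\rho:Y\to X'$ be a resolution, and let $\rho_Q:Y_Q=Y\times_{X'}Q\to Q$ be its base change. We check that $\rho_Q$ is a resolution. $Y_Q$ is smooth over $Y$, hence smooth, and $\rho_Q$ is proper. Let $X'_0\subset X'$ be a nonempty open set over which $\rho$ is an isomorphism, and let $V=\varphi^{-1}(X_0')$, which is nonempty. Then $\rho_Q$ is an isomorphism over $V$. The set $\rho_Q^{-1}(V)$ is the preimage of the dense open set $\rho^{-1}(X'_0)$ under $Y_Q\to Y$. This map is flat and of finite type, hence open, so the preimage of a dense open set is dense. Thus $Y_Q$ is the closure of $\rho_Q^{-1}(V)\cong V$, hence irreducible, and $\rho_Q$ is proper and birational.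

By flat base change, $\mathcal O_Q\to R\rho_{Q*}\mathcal O_{Y_Q}$ is the pullback by $\varphi$ of $\mathcal O_{X'}\to R\rho_*\mathcal O_Y$. As $\varphi$ is faithfully flat, one is an isomorphism if and only if the other is. $\square$

**Fact 2.** $\overline X_w$ has rational singularities.

*Proof.* The plan is to embed the problem into $GL_{2n}$, where Schubert varieties are available. Let $\tilde w=w\times\mathrm{id}\in S_{2n}$.

*Comparison of $\overline X_w$ and $\overline X_{\tilde w}$.* For $q,p\le n$ we have $r_{\tilde w}(q,p)=r_w(q,p)$. For $q\le n<p$ all values $\tilde w(j)$, $j\le q$, are at most $n$, so $r_{\tilde w}(q,p)=q$. For $p\le n<q$ all values at most $p$ occur in positions at most $n$, so $r_{\tilde w}(q,p)=p$. For $q,p>n$ we get $r_{\tilde w}(q,p)=\min(q,p)$. In the last three cases the rank condition on a $q\times p$ block is automatic. So the conditions for $\tilde w$ are exactly the conditions for $w$ on the upper-left $n\times n$ block, and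
$$\overline X_{\tilde w}=\overline X_w\times\mathbb A^{3n^2}.\tag{8.2}$$

*$Q:=\overline X_{\tilde w}\cap GL_{2n}$ has rational singularities.* Let $B_-$ and $B_+$ be the lower and upper triangular subgroups of $GL_{2n}$. Acting by $B_-$ on the left and $B_+$ on the right does not change the ranks of upper-left blocks. For a permutation $v$ take the permutation matrix with entries $1$ at $(j,v(j))$; its rank function is $r_v$, and $r_v$ determines $v$. By the Bruhat decomposition $GL_{2n}=\bigsqcup_vB_-vB_+$, the invertible matrices with rank function exactly $r_{\tilde w}$ form the double coset $B_-\tilde wB_+\subset Q$. It is open in $Q$, because having rank at least a given number is an open condition. $Q$ is irreducible, being a nonempty open subset of the irreducible variety $\overline X_{\tilde w}$. So $B_-\tilde wB_+$ is dense in $Q$, and since $Q$ is closed in $GL_{2n}$, $Q$ is the closure of this double coset in $GL_{2n}$. It is stable under $B_-$, so it is the preimage of a closed subset $\Sigma$ under the smooth quotient map $GL_{2n}\to B_-\backslash GL_{2n}$. Here $\Sigma$ is the closure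 of a $B_+$-orbit, that is, a Schubert variety. (With the reduced structure on $\Sigma$ the preimage is reduced, since the map is smooth, so it is $Q$ as a scheme.) Schubert varieties have rational singularities (Ramanathan, Invent. Math. 80 (1985); Brion–Kumar, *Frobenius Splitting Methods in Geometry and Representation Theory*, Thm. 3.4.3). By Lemma 8.3 for $Q\to\Sigma$, so does $Q$.

*Descent to $\overline X_w$.* The map $\varphi:Q\to\overline X_w$ taking the upper-left $n\times n$ block is the restriction to an open subset of the projection $\overline X_w\times\mathbb A^{3n^2}\to\overline X_w$, by (8.2). So it is smooth. It is surjective, because $\begin{pmatrix}A&I\\I&0\end{pmatrix}$ is invertible for every $A$. By Lemma 8.3, $\overline X_w$ has rational singularities. $\square$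

## 9. From matrices to $(\mathbb P^{n-1})^n$: proof of Theorem B

Let $P=(\mathbb P^{n-1})^n$, the $i$-th factor having homogeneous coordinates $z_{i1},\dots,z_{in}$, and let $X\subset P$ be the subscheme defined by the multihomogeneous ideal $I_w$.

**Step 1: $X$ is integral with rational singularities, of codimension $\ell(w)$.** Let $U\subset\overline X_w$ be the open subset where all rows are nonzero. It is nonempty: the matrix with last column $(1,\dots,1)^T$ and zeros elsewhere has $\mathrm{rank}\,A_{q\times p}=0$ for $p<n$ and $\mathrm{rank}\,A_{q\times n}=1\le q=r_w(q,n)$. So $U$ is a variety with rational singularities, and sending a matrix to the classes of its rows maps $U$ onto $X$.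

For $\mathbf j=(j_1,\dots,j_n)$ consider the charts $X_{\mathbf j}=\{z_{i,j_i}\ne0\ \forall i\}\subset X$ and $U_{\mathbf j}=\{z_{i,j_i}\ne0\ \forall i\}\subset U$. The chart $X_{\mathbf j}$ is $\mathrm{Spec}\,R/(I_w+(z_{i,j_i}-1)_i)$. Row scaling $(A,\lambda)\mapsto\mathrm{diag}(\lambda)A$ gives an isomorphism of schemes $X_{\mathbf j}\times(\mathbb C^*)^n\cong U_{\mathbf j}$, because $I_w$ is $\mathbb Z^n$-homogeneous; its inverse divides each row by its $j_i$-th entry. Under it $U\to X$ is the projection to $X_{\mathbf j}$. So $X_{\mathbf j}$ is reduced because $U_{\mathbf j}$ is; $X$ is irreducible, as the image of $U$; and $U\to X$ is smooth and surjective. By Lemma 8.3, $X$ has rational singularities. Finally $\dim X=\dim U-n=n^2-\ell(w)-n=\dim P-\ell(w)$.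

**Step 2: the class of $X$ is the Grothendieck polynomial.** Sheafify a finite $\mathbb Z^n$-graded free resolution of $R/I_w$ on $P$. Sheafification is exact, and $R(-\mathbf a)$ becomes $\mathcal O(-\sum a_ih_i)$. So $[\mathcal O_X]$ is $\mathcal K_w(t)$ evaluated at $t_i=[\mathcal O(-h_i)]=1-y_i$, and by (8.1)
$$[\mathcal O_X]=\mathfrak G_w|_{\beta=-1}(y_1,\dots,y_n)\quad\text{in }K(P)=\mathbb Z[y_1,\dots,y_n]/(y_i^n).\tag{9.1}$$
By Lemma 1.5 all exponents in $\mathfrak G_w$ are at most $n-1$. So no monomial is killed by the relations $y_i^n=0$, and the coefficients of $[\mathcal O_X]$ in the basis $\{y^a:0\le a_i\le n-1\}$ are exactly those of $\mathfrak G_w|_{\beta=-1}$.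

**Step 3: apply Theorem A.** Let $f:Z\to X\subset P$ be a projective resolution of singularities. As $X$ has rational singularities, $Rf_*\mathcal O_Z=\mathcal O_X$ and $f_*[\mathcal O_Z]=[\mathcal O_X]$. Moreover $Z$ is smooth, irreducible and projective, and $f$ is birational onto $X$, so Theorem A applies. Here $e=\ell(w)$ by Step 1. By (9.1) and Lemma 1.4, $S=\mathrm{supp}(\mathfrak G_w|_{\beta=-1})=\mathrm{supp}(\mathfrak G_w)$. Part A(2) is Theorem B. $\blacksquare$

## 10. The support described by its minimal and maximal elements

This section and the next contain two complements that Theorem B does not need. Let $\mathfrak S_w=\mathfrak G_w|_{\beta=0}$. By Lemma 1.4, $\mathrm{supp}(\mathfrak S_w)=\{a\in\mathrm{supp}(\mathfrak G_w):|a|=\ell(w)\}$. Put $p_w(J)=\min\{a(J):a\in\mathrm{supp}(\mathfrak S_w)\}$ for $J\subseteq[n]$.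

**Theorem C.**

* (i) $\mathrm{supp}(\mathfrak G_w)=\{c:a\le c\le b\text{ for some }a\in\mathrm{supp}(\mathfrak S_w),\ b\text{ maximal in }\mathrm{supp}(\mathfrak G_w)\}$.
* (ii) If $b\in\mathrm{supp}(\mathfrak G_w)$ and $0\le c\le b$, then $c\in\mathrm{supp}(\mathfrak G_w)$ if and only if $c(J)\ge p_w(J)$ for all $J\subseteq[n]$.

Example: for $w=1432$ (three coordinates suffice) the unique maximal element is $221$. From $\mathrm{supp}(\mathfrak S_w)=\{201,111,021,210,120\}$ we read $p_w=0$ on one-element sets, $p_w(\{1,2\})=2$, $p_w(\{1,3\})=p_w(\{2,3\})=1$, $p_w(\{1,2,3\})=3$. The vectors $0\le c\le221$ satisfying the inequalities are, for $c_3=1$, those with $c_1+c_2\ge2$ (six of them), and for $c_3=0$, those with $c_1+c_2\ge3$ (three). These are the nine vectors found in Section 2.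

**Definition 10.1.** A generalized permutahedron is a polytope of the form $\{x\in\mathbb R^n:x([n])=p([n]),\ x(J)\ge p(J)\ \forall J\}$ with $p(\emptyset)=0$ and $p$ supermodular: $p(A)+p(B)\le p(A\cup B)+p(A\cap B)$. Then $p(J)$ is the minimum of $x(J)$ on the polytope. Example: the segment from $(1,0)$ to $(0,1)$, with $p(\{1\})=p(\{2\})=0$ and $p(\{1,2\})=1$.

**Proof of (i).** "$\supseteq$" is Theorem B. For "$\subseteq$", each $c\in\mathrm{supp}(\mathfrak G_w)$ lies above an element of $\mathrm{supp}(\mathfrak S_w)$ by A(3) (with $e=\ell(w)$, as in Section 9), and below a maximal element because the support is finite.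

**Proof of (ii).** Let $b\in\mathrm{supp}(\mathfrak G_w)$ and $0\le c\le b$. Then $c\in\mathrm{supp}(\mathfrak G_w)$ if and only if $c\ge a$ for some $a\in\mathrm{supp}(\mathfrak S_w)$: "only if" is A(3), and "if" is Theorem B applied to $a\le c\le b$. If $c\ge a$ with $a\in\mathrm{supp}(\mathfrak S_w)$, then $c(J)\ge a(J)\ge p_w(J)$ for all $J$.

Conversely, suppose $c(J)\ge p_w(J)$ for all $J$. We must find $a\in\mathrm{supp}(\mathfrak S_w)$ with $a\le c$. By Fink–Mészáros–St. Dizier (*Schubert polynomials as integer point transforms of generalized permutahedra*, Adv. Math. 332 (2018)), the Newton polytope of $\mathfrak S_w$ is a generalized permutahedron, and $\mathrm{supp}(\mathfrak S_w)$ is the set of all its lattice points. Its function $p$ is the minimum function $p_w$. Hence $p_w$ is supermodular and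
$$\mathrm{supp}(\mathfrak S_w)=\{a\in\mathbb Z^n:a([n])=p_w([n])=\ell(w),\ a(J)\ge p_w(J)\ \forall J\}.$$
Consider the integer vectors $a\le c$ with $a(J)\ge p_w(J)$ for all $J$. They include $c$, and there are finitely many, since $a_j\ge p_w(\{j\})\ge0$. Let $a$ be a minimal one. Call a set $A$ tight if $a(A)=p_w(A)$. For each $j$ the vector $a-e_j$ violates some inequality, so $j$ lies in a tight set. Tight sets are closed under union: for $A,B$ tight,
$$a(A\cup B)+a(A\cap B)=p_w(A)+p_w(B)\le p_w(A\cup B)+p_w(A\cap B)\le a(A\cup B)+a(A\cap B),$$
so equality holds throughout and $A\cup B$ is tight. Taking the union over all $j$, we see that $[n]$ is tight. So $a\in\mathrm{supp}(\mathfrak S_w)$ and $a\le c$. $\blacksquare$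

## 11. A threefold in $\mathbb P^7$ whose class has a gap

**Proposition D.** "Rational singularities" cannot be dropped from the last sentence of Theorem A. There is an integral threefold $X\subset\mathbb P^7$ with exactly one singular point and $[\mathcal O_X]=6y^4-5y^5-\delta y^7$ with $\delta\ge1$. Its support $\{4,5,7\}$ has a gap.

The idea is to take a smooth threefold in $\mathbb P^8$ and project from a point of one of its secant lines, so that exactly two points get glued. The gluing subtracts a multiple of the class of a point, and such a term need not be adjacent to the rest of the support.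

**Step 1: the linear system.** Let $Z=\mathbb P^1\times\mathbb P^2$ and $H=\mathcal O(2,1)$. Then $H^0(Z,H)^*=\mathcal Q^*\otimes\mathbb C^3$, where $\mathcal Q$ is the 3-dimensional space of binary quadratic forms. Evaluation at $(t,u)$ is $e_t\otimes u$ up to scalar, with $e_t\in\mathcal Q^*$ evaluation at $t$. Let $u,v\in\mathbb C^3$ be independent, and put
$$p=(0,u),\quad q=(\infty,v),\quad\theta=e_0\otimes u-e_\infty\otimes v,\quad V=\ker\theta\subset H^0(Z,H),\quad\dim V=8 .$$

**Step 2: $V$ separates everything except $p$ from $q$.** *Claim: $V\to H^0(H|_\xi)$ is surjective for every length-2 subscheme $\xi\ne\{p,q\}$ of $Z$.* Since $H$ is very ample, $H^0(Z,H)\to H^0(H|_\xi)$ is onto, with kernel $N_\xi$ of codimension 2. Let $A_\xi$ be the $2$-dimensional space of functionals that vanish on $N_\xi$, that is, factor through $H|_\xi$. As $V$ is a hyperplane, $V\to H^0(H|_\xi)$ fails to be onto exactly when $N_\xi\subseteq V$, that is, when $\theta\in A_\xi$.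

By the support of a tensor in $\mathcal Q^*\otimes\mathbb C^3$ we mean the smallest subspace $T\subset\mathcal Q^*$ such that the tensor lies in $T\otimes\mathbb C^3$. The tensor $\theta$ has rank 2 and support $\langle e_0,e_\infty\rangle$. Recall that length-3 subschemes of $\mathbb P^1$ impose independent conditions on $\mathcal Q$.

* Suppose $\xi=\{(t,u'),(s,v')\}$ and $\theta=\lambda e_t\otimes u'+\mu e_s\otimes v'$. Since $\theta$ has rank 2, its support is $\langle e_t,e_s\rangle$, so $\langle e_t,e_s\rangle=\langle e_0,e_\infty\rangle$. Evaluations at three distinct points are independent, so $\{t,s\}=\{0,\infty\}$, say $t=0$ and $s=\infty$. Comparing tensors, $u'$ is proportional to $u$ and $v'$ to $v$. So $\xi=\{p,q\}$.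
* Suppose $\xi$ is a tangent vector at $(t,u')$. Elements of $A_\xi$ have the form $(\lambda e_t+\mu\tau e_t')\otimes u'+\mu e_t\otimes u''$, where $e'_t$ is the derivative functional at $t$ and $(\tau,u'')$ is the direction. The support of such an element lies in $\langle e_t,e_t'\rangle$ (and in $\langle e_t\rangle$ if $\tau=0$). The length-3 scheme $2t+s$ with $s\ne t$ imposes independent conditions, so $\langle e_t,e_t'\rangle$ contains $e_s$ only for $s=t$. So it cannot contain both $e_0$ and $e_\infty$, and $\theta\notin A_\xi$.

**Step 3: the image.** Every point of $Z$ lies in some $\xi\ne\{p,q\}$, so by the claim $V$ is base-point free and defines $\varphi:Z\to\mathbb P^7$. It is finite because $\varphi^*\mathcal O(1)=H$ is ample. It satisfies $\varphi(p)=\varphi(q)$, because $e_0\otimes u$ and $e_\infty\otimes v$ agree on $V$. By the claim it is injective and unramified on $Z\setminus\{p,q\}$, and the image of this set avoids $\varphi(p)$.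

Let $X=\varphi(Z)$ with its reduced structure; it is integral since $Z$ is irreducible. Off $\varphi(p)$ the scheme fibers of $Z\to X$ are single reduced points: a longer fiber would contain a length-2 scheme $\xi\neq\{p,q\}$ on which $V$ has one-dimensional image, contradicting the claim. So $\mathcal O_X\to\varphi_*\mathcal O_Z$ is surjective there by Nakayama. It is injective everywhere because $X$ is reduced. Its cokernel therefore has finite length $\delta$ and is supported at $\varphi(p)$. Moreover $\delta\ge1$, since otherwise $Z\to X$ would be an isomorphism, while the fiber over $\varphi(p)$ has two points. Hence $X\cong Z$ off $\varphi(p)$, and $X$ is smooth there. At $\varphi(p)$ it is not normal, because $Z\to X$ is finite and birational but not an isomorphism over a neighborhood of $\varphi(p)$. So $\varphi(p)$ is the only singular point. As a point of $\mathbb P^7$ has class $y^7$,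
$$[\mathcal O_X]=\varphi_*[\mathcal O_Z]-\delta y^7.\tag{11.1}$$

**Step 4: the class.** By (5.1), $\varphi_*[\mathcal O_Z]=\sum_ac_ay^a$ with $c_a=\chi(Z_a,\mathcal O(-H))$, where $Z_a$ is a complete intersection of $7-a$ divisors of class $H$. By the Koszul complex, $c_a=\sum_k(-1)^k\binom{7-a}k\chi(-(k+1)H)$ for $a\ge4$, and $c_a=0$ for $a<4$ since then $Z_a=\emptyset$. Now
$$\chi(-kH)=\chi(\mathbb P^1,\mathcal O(-2k))\,\chi(\mathbb P^2,\mathcal O(-k))=(1-2k)\,\frac{(k-1)(k-2)}2$$
equals $0,0,-5,-21$ for $k=1,2,3,4$. Therefore
$$c_7=\chi(-H)=0,\qquad c_6=\chi(-H)-\chi(-2H)=0,\qquad c_5=\chi(-H)-2\chi(-2H)+\chi(-3H)=-5,$$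
$$c_4=\chi(-H)-3\chi(-2H)+3\chi(-3H)-\chi(-4H)=-15+21=6 .$$
So $\varphi_*[\mathcal O_Z]=6y^4-5y^5$, whose support $\{4,5\}$ is an interval, as Theorem A demands for the smooth $Z$. By (11.1), $[\mathcal O_X]=6y^4-5y^5-\delta y^7$ with support $\{4,5,7\}$, and the exponent $6$ between $5$ and $7$ is missing. $\blacksquare$
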